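# A tree that is special on densely many stationary sets and still not special

## Special and SS trees, and the guess that they coincide

The answer that one would first guess in this lecture is "the two notions are the same". The notions are two ways of saying that a tree has many large antichains: special trees and SS trees. One implication takes one line. The guess is that the converse is a theorem of ZFC. We shall test the guess on simple cases, push the natural argument for it as far as it goes, and then build a counterexample by forcing exactly where the argument stops.

We fix the vocabulary. A tree is a partial order $T$ in which the predecessors of each node $x$ are well-ordered; the order type of the set of predecessors is the height $\operatorname{ht}(x)$. We write $T_\alpha$ for the set of nodes of height $\alpha$, and for $A\subseteq\omega_1$ we put $T\upharpoonright A=\{x\in T:\operatorname{ht}(x)\in A\}$. For $\alpha\le\operatorname{ht}(x)$, $x\upharpoonright\alpha$ is the node of height $\alpha$ below or equal to $x$. A branch is a chain that is closed downwards. An antichain is a set of pairwise incomparable nodes. All trees today have height $\omega_1$ and countable levels; such a tree is an Aronszajn tree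 if it has no uncountable branch. A set $C\subseteq\omega_1$ is club if it is closed and unbounded; a set $S\subseteq\omega_1$ is stationary if it meets every club. Countable intersections of clubs are club, so if a stationary set is a union of countably many pieces, one piece is stationary.

**Definition (special).** $T$ is special if it is a union of countably many antichains. Equivalently, there is $F:T\to\omega$ all of whose fibers are antichains. A strictly increasing map from $T$ into $\mathbb Q$ is enough for this, since its fibers are antichains.

**Definition (stationary subset of a tree).** $X\subseteq T$ is stationary if $\{\operatorname{ht}(x):x\in X\}$ is a stationary subset of $\omega_1$.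

For an example, let $T$ consist of nodes $b_\alpha$ ($\alpha<\omega_1$) and $c_\delta$ ($0<\delta<\omega_1$ a limit), with $b_\alpha<b_\beta$ for $\alpha<\beta$ and $b_\alpha<c_\delta$ for $\alpha<\delta$. Each level has at most two nodes. The set of all $c_\delta$ is an antichain, and its set of heights is a club, so it is a stationary antichain. The set of all $b_\alpha$ is a stationary chain.

**Definition (SS tree, Hanazawa tree).** Following Hanazawa, an Aronszajn tree $T$ is an SS tree if every stationary subset of $T$ contains a stationary antichain. A Hanazawa tree is an SS Aronszajn tree that is not special.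

The easy direction: every special Aronszajn tree is SS. A stationary $X\subseteq T$ is covered by countably many antichains $a_n$; the height set of $X$ is the union of the height sets of the $X\cap a_n$, so one $X\cap a_n$ is a stationary antichain. Hanazawa asked whether every SS Aronszajn tree is special. In the form posed in "The 18th Asian Logic Conference (ALC 2025)": is it consistent with ZFC that a Hanazawa tree exists?

The simplest test is a tree with an uncountable branch, such as the one above. It fails both properties. An antichain meets a branch in at most one node, so countably many antichains do not cover an uncountable branch; and for SS we have the following.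

**Lemma 1.** If every stationary subset of $T$ contains a stationary antichain, then $T$ has no uncountable branch.

*Proof.* An uncountable branch has at most one node on each level, so its height set is uncountable; being closed downwards, the branch meets every level. So it is a stationary set. Its antichains have at most one element, hence none of them is stationary. $\square$

For further tests we introduce coordinates. Let $e_\delta:\omega\to T_\delta$ be onto, for each $\delta<\omega_1$. Call $S\subseteq\omega_1$ $n$-good if $\{e_\delta(n):\delta\in S\}$ is an antichain. Then both properties become statements about subsets of $\omega_1$.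

**Observation.** (a) Every stationary subset of $T$ contains a stationary antichain if and only if, for every $n$, every stationary $S\subseteq\omega_1$ contains a stationary $n$-good set. (b) $T$ is special if and only if, for every $n$, $\omega_1$ is a union of countably many $n$-good sets.

*Proof.* (a) Assume the left side, and let $S$ be stationary. The set $X=\{e_\delta(n):\delta\in S\}$ is stationary. Let $Y\subseteq X$ be a stationary antichain and $S'$ its height set. As $X$ has just one node on each level $\delta\in S$, we have $Y=\{e_\delta(n):\delta\in S'\}$, so $S'$ is $n$-good. Conversely, let $X$ be stationary. For each $\delta$ in its height set choose $n(\delta)$ with $e_\delta(n(\delta))\in X$. Some $n$ is the value of $n(\delta)$ for stationary many $\delta$; take a stationary $n$-good $S'$ inside this set. Then $\{e_\delta(n):\delta\in S'\}\subseteq X$ is a stationary antichain.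

(b) If $F:T\to\omega$ has antichain fibers, then for fixed $n$ the sets $\{\delta:F(e_\delta(n))=m\}$, $m<\omega$, are $n$-good and cover $\omega_1$. Conversely, if $\omega_1=\bigcup_mS^n_m$ with $S^n_m$ $n$-good, then every node is some $e_\delta(n)$, so $T$ is the union of the antichains $\{e_\delta(n):\delta\in S^n_m\}$. $\square$

So SS says that the $n$-good sets are dense among the stationary sets, and special says that countably many of them cover. It is tempting to pass from the first to the second by exhaustion: take $n$-good stationary sets one after the other, almost disjoint from each other, until nothing stationary is left. If this uses only countably many sets for each $n$, they cover a club $C_n$, and with $C=\bigcap_nC_n$ the set $T\upharpoonright C$ is a union of countably many antichains. This is enough for the guess: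

**Lemma 2.** If $C\subseteq\omega_1$ is a club and $T\upharpoonright C$ is a union of countably many antichains, then $T$ is special.

*Proof.* Let $\sigma:T\upharpoonright C\to\omega$ have antichain fibers. For $\gamma\in C$ let $\gamma^+=\min(C\setminus(\gamma+1))$. For a node $x$ of height at least $\min C$ let $\gamma=\max(C\cap(\operatorname{ht}(x)+1))$, which exists as $C$ is closed. Color $x$ by $\sigma(x\upharpoonright\gamma)$ together with the index of $x$ in a fixed enumeration of the countably many nodes above or equal to $x\upharpoonright\gamma$ on levels in $[\gamma,\gamma^+)$. Suppose comparable $x,x'$ have the same color, and let $\gamma,\gamma'$ be the corresponding ordinals. Then $x\upharpoonright\gamma$ and $x'\upharpoonright\gamma'$ are comparable and have the same $\sigma$-value, so they are equal. So the same enumeration was used, and $x=x'$. Thus the nodes of height at least $\min C$ are covered by countably many antichains. The countably many nodes below level $\min C$ are added as singletons. $\square$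

In the case of countably many pieces the guess is therefore right. The next case, $\aleph_1$ pieces, is more interesting.

## Exhaustion by $\aleph_1$ pieces, and the obstacle of size $\aleph_2$

If the exhaustion uses $\aleph_1$ sets $S_\xi$, $\xi<\omega_1$, we can hope that almost every $\delta$ lies in some $S_\xi$ with $\xi<\delta$. This colors the nodes by pairs $(n,\xi)$ with $\xi$ smaller than the height. There are uncountably many colors, but an infinite descent makes them countable.

**Lemma 3.** Let $T$ be a tree of height $\omega_1$ with countable levels, $C\subseteq\omega_1$ a club, and $h:T\upharpoonright C\to\omega\times\omega_1$ a map with antichain fibers such that $h(x)=(n,\xi)$ implies $\xi<\operatorname{ht}(x)$. Then $T$ is special.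

*Proof.* **Step 1 (countably many codes for each node).** We replace the ordinal $\xi$ by natural numbers, by recording only its position in an interval between neighboring elements of $C$ and then describing the interval recursively. For $\gamma\in C$ let $\gamma^+=\min(C\setminus(\gamma+1))$. Fix an injection into $\omega$ of each countable set $[\gamma,\gamma^+)$, $\gamma\in C$, and one of the set of ordinals below $\min C$; we call the values codes. Let $x\in T\upharpoonright C$ and put $x_0=x$. Given $x_j\in T\upharpoonright C$, $x_j\le x$, let $h(x_j)=(n_j,\xi_j)$.

If $C\cap(\xi_j+1)\ne\emptyset$, let $\gamma$ be its maximum. Then $\xi_j\in[\gamma,\gamma^+)$; let $k_j$ be the code of $\xi_j$ in $[\gamma,\gamma^+)$, and put $x_{j+1}=x\upharpoonright\gamma$, which makes sense because $\gamma\le\xi_j<\operatorname{ht}(x_j)$. If $C\cap(\xi_j+1)=\emptyset$, then $\xi_j<\min C$; let $k_j$ be the code of $\xi_j$ there, and stop. The heights of the $x_j$ decrease strictly, so the process stops at some $x_l$. Let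
$$\sigma(x)=\langle n_0,k_0,n_1,k_1,\dots,n_l,k_l\rangle .$$
There are only countably many values.

**Step 2 (the fibers of $\sigma$ are antichains).** We recover the $x_j$ from the bottom upwards. Let $x,x'\in T\upharpoonright C$ be comparable with $\sigma(x)=\sigma(x')$; in particular $l$ is the same for both. All $x_j$ and $x'_j$ lie below or are equal to the larger of $x,x'$, so they are pairwise comparable. Both processes stop at $l$, so $\xi_l,\xi'_l<\min C$ have the same code there, and $\xi_l=\xi'_l$. Also $n_l=n'_l$. So $h(x_l)=h(x'_l)$, and as $x_l,x'_l$ are comparable and the fibers of $h$ are antichains, $x_l=x'_l$. Now suppose $x_{j+1}=x'_{j+1}$. Then $\gamma=\operatorname{ht}(x_{j+1})$ was the ordinal used in both processes at $j$, so $\xi_j,\xi'_j\in[\gamma,\gamma^+)$ have the same code, and $\xi_j=\xi_j'$. Again $h(x_j)=h(x_j')$, so $x_j=x'_j$. Down to $j=0$ this gives $x=x'$.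

So $T\upharpoonright C$ is a union of countably many antichains, and $T$ is special by Lemma 2. $\square$

With this lemma the exhaustion argument proves the following.

**Theorem B (ZFC).** If a Hanazawa tree exists, there are $\aleph_2$ stationary subsets of $\omega_1$ with pairwise nonstationary intersections. So if the nonstationary ideal on $\omega_1$ is $\omega_2$-saturated, every SS Aronszajn tree is special.

(The ideal is $\omega_2$-saturated if there is no family of $\aleph_2$ stationary sets with pairwise nonstationary intersections; so the second sentence is the contrapositive of the first.)

*Proof.* Let $T$ be an SS Aronszajn tree, with surjections $e_\delta:\omega\to T_\delta$ as above, and suppose there is no family of $\aleph_2$ stationary sets with pairwise nonstationary intersections. We show that $T$ is special.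

**Step 1 (exhaust).** For each $n$ let $\mathcal S_n$ be, by Zorn's lemma, a maximal family of $n$-good stationary sets such that any two distinct members have nonstationary intersection. By the Observation (a), applied to $S=\omega_1$, there is a stationary $n$-good set, so $\mathcal S_n\ne\emptyset$ by maximality. By assumption $|\mathcal S_n|\le\aleph_1$, so we can write $\mathcal S_n=\{S^n_\xi:\xi<\omega_1\}$, possibly with repetitions.

**Step 2 (a club is covered diagonally).** We claim that $\{\delta:\exists\xi<\delta\ (\delta\in S^n_\xi)\}$ contains a club $C_n$. Otherwise its complement $S$ is stationary, and the Observation (a) gives a stationary $n$-good $S'\subseteq S$. If $\delta\in S'\cap S^n_\xi$, then $\xi<\delta$ is impossible because $\delta\in S$. So $S'\cap S^n_\xi\subseteq\xi+1$ for every $\xi$, which is bounded and hence nonstationary. In particular $S'$ is none of the $S^n_\xi$, and it could be added to $\mathcal S_n$. This contradicts maximality.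

**Step 3 (color regressively).** Let $C=\bigcap_nC_n$. For $\delta\in C$ and $x\in T_\delta$ let $n$ be least with $x=e_\delta(n)$, choose $\xi<\delta$ with $\delta\in S^n_\xi$, and put $h(x)=(n,\xi)$. The fiber of $(n,\xi)$ is contained in the antichain $\{e_\delta(n):\delta\in S^n_\xi\}$, and $\xi<\operatorname{ht}(x)$. By Lemma 3, $T$ is special. $\square$

The argument for the first guess stops at exactly one place: the sentence "we can write $\mathcal S_n=\{S^n_\xi:\xi<\omega_1\}$". If $\mathcal S_n$ has $\aleph_2$ members, there is no enumeration in which almost every $\delta<\omega_1$ could point to a member with index below $\delta$, and Lemma 3 has nothing to work on. So a counterexample has to live on $\aleph_2$ almost disjoint stationary sets. We record one more consequence of Lemma 3, which will guide the construction.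

**Remark.** Suppose that $T\upharpoonright A_\xi$ is a union of countably many antichains $a^\xi_n$ ($n<\omega$) for each $\xi<\omega_1$, and that $\{\delta:\exists\xi<\delta\ (\delta\in A_\xi)\}$ contains a club. Then $T$ is special: on this club let $h(x)=(n,\xi)$ for some $\xi<\operatorname{ht}(x)$ with $\operatorname{ht}(x)\in A_\xi$ and some $n$ with $x\in a^\xi_n$; the fiber of $(n,\xi)$ is contained in $a^\xi_n$, and Lemma 3 applies. In particular, taking all $A_\xi$ equal to one set $A$: if $T\upharpoonright A$ is a union of countably many antichains and $T$ is not special, then $A$ does not contain a club.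

## Densely special trees

The Remark suggests what to aim for: a tree together with sets $A_i\subseteq\omega_1$, $i<\omega_2$, such that $T$ is special on the levels in each single $A_i$, and such that every stationary set meets some $A_i$ in a stationary set. No $\aleph_1$ of the $A_i$ may cover a club in the diagonal sense, which is why the index set must be larger.

**Definition (densely special).** A tree $T$ of height $\omega_1$ with countable levels is densely special if every stationary $S\subseteq\omega_1$ contains a stationary $S'$ such that $T\upharpoonright S'$ is a union of countably many antichains.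

Every special tree is densely special, with $S'=S$. The tree of the $b_\alpha,c_\delta$ is not, because $T\upharpoonright S'$ contains the uncountable chain $\{b_\alpha:\alpha\in S'\}$ for every stationary $S'$.

**Lemma 4.** A densely special tree is an SS Aronszajn tree.

*Proof.* Let $X\subseteq T$ be stationary with height set $S$. Choose a stationary $S'\subseteq S$ with $T\upharpoonright S'=\bigcup_na_n$, each $a_n$ an antichain. Every $\delta\in S'$ is the height of some node of $X$, and this node is in some $a_n$; so $S'$ is the union of the height sets of the $X\cap a_n$. One of these height sets is stationary, and $X\cap a_n$ is the required stationary antichain. By Lemma 1 there is no uncountable branch. $\square$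

**Theorem A.** Assume CH. There is a $\sigma$-closed, $\omega_2$-c.c. forcing $P$ which adds a densely special, non-special Aronszajn tree. Such a tree is a Hanazawa tree. The extension satisfies CH.

Consequently, if ZFC is consistent, then so is ZFC + CH + "there is a Hanazawa tree", and ZFC does not prove that every SS Aronszajn tree is special. ZFC does not refute that statement either: under $\mathrm{MA}_{\aleph_1}$ every Aronszajn tree is special, by Baumgartner–Malitz–Reinhardt, *Embedding trees in the rationals*, PNAS 67 (1970). This last fact is not used below.

The rest of the lecture proves Theorem A. We use these textbook facts about forcing. A $\sigma$-closed forcing (every decreasing $\omega$-sequence of conditions has a lower bound) adds no new countable sequences of elements of $V$ and preserves $\omega_1$. An $\omega_2$-c.c. forcing (every antichain of conditions has size at most $\aleph_1$) preserves $\omega_2$. Under CH, any $\omega_2$ countable sets $\langle a_\nu:\nu<\omega_2\rangle$ contain a $\Delta$-system: there are $\omega_2$ many indices $\nu$ and a set $\rho$ such that $a_\nu\cap a_{\nu'}=\rho$ for any two distinct ones among them.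

## Countable approximations with slowly growing functions

We approximate the tree by countable trees with a top level, together with countably many of the sets $A_i$. That $T\upharpoonright A_i$ is special is witnessed by a monotone real-valued function $g_i$ on all of $T$ which is rational and jumps strictly on the levels in $A_i$. Reals are convenient because bounded increasing sequences have suprema, so $g_i$ extends to limit levels along branches on which it is bounded. A third requirement keeps enough such branches alive.

Assume CH from now on. In what follows $\omega^\alpha$ is the set of functions from $\alpha$ to $\omega$, and $\omega^{\le\eta}=\bigcup_{\alpha\le\eta}\omega^\alpha$.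

**Definition (the forcing $P$).** A condition is $p=(\eta,t,a,\langle A_i\rangle_{i\in a},\langle g_i\rangle_{i\in a})$, where $\eta<\omega_1$; $t\subseteq\omega^{\le\eta}$ is countable, nonempty and closed under restrictions, with $x^\frown n\in t$ for all $n<\omega$ whenever $x\in t$ and $\operatorname{dom}x<\eta$; $a\subseteq\omega_2$ is countable; each $A_i$ is a set of limit ordinals in $(0,\eta]$; and each $g_i:t\to[0,\infty)$ is a real-valued function. With $t_\alpha=t\cap\omega^\alpha$ we require, for all $i\in a$:

- (C1) if $x\subseteq y$, then $g_i(x)\le g_i(y)$;
- (C2) if $\operatorname{ht}(y)\in A_i$, then $g_i(y)\in\mathbb Q$, and $g_i(x)<g_i(y)$ for all $x\subsetneq y$;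
- (C3) for all $\alpha<\beta\le\eta$, $x\in t_\alpha$, finite $u\subseteq a$ and $\epsilon>0$ there are infinitely many $y\in t_\beta$ with $y\supset x$ and $g_j(y)<g_j(x)+\epsilon$ for all $j\in u$.

We put $q\le p$ iff $\eta_q\ge\eta_p$, $t_q\cap\omega^{\le\eta_p}=t_p$, $a_q\supseteq a_p$, and, for $i\in a_p$, $A^q_i\cap(\eta_p+1)=A^p_i$ and $g^q_i\upharpoonright t_p=g^p_i$.

The order is transitive, and $P\neq\emptyset$: take $\eta=0$, $t=\{\emptyset\}$, $a=\emptyset$. Since $t$ is nonempty and closed under restrictions, $\emptyset\in t$. By (C3) with $\alpha=0$, every level $t_\beta$ with $0<\beta\le\eta$ is infinite.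

Two small examples show what the requirements mean. First, let $\eta=1$, $t=\{\emptyset\}\cup\{\langle n\rangle:n<\omega\}$, $a=\{0\}$, $A_0=\emptyset$ and $g_0(\emptyset)=0$. With $g_0(\langle n\rangle)=2^{-n}$ this is a condition, since infinitely many $n$ satisfy $2^{-n}<\epsilon$. With $g_0(\langle n\rangle)=1$ for all $n$ it is not, since (C3) fails for $\epsilon=1$. Second, let $\eta=\omega$, let $t$ consist of all finite sequences and of the eventually zero sequences in $\omega^\omega$, enumerated without repetition as $\{y_k:k<\omega\}$, and let $a=\{0\}$, $A_0=\{\omega\}$, $g_0=0$ on finite sequences and $g_0(y_k)=2^{-k}$. Then (C2) holds, as $2^{-k}$ is rational and greater than $0$. And (C3) holds at $\beta=\omega$, because every finite $x$ has infinitely many extensions $y_k$, and all but finitely many of them have $2^{-k}<\epsilon$; at finite $\beta$ it is clear. Remember this example: at the level $\omega$ every value was raised strictly, but by so little that (C3) survived.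

The word "infinitely" in (C3) matters for this. Suppose above $x$ there were exactly one $y\in t_\delta$ with $g_i(y)<g_i(x)+1$. If we changed the values on $t_\delta$ to new ones $g'\ge g_i$ with $g'(y)>g_i(x)$, then no node of $t_\delta$ above $x$ would have $g'$-value below $g_i(x)+\epsilon$, where $\epsilon=\min(1,g'(y)-g_i(x))$.

Two extensions of a condition $p$ are immediate.

(E1) A new index $i$ may be added to $a_p$, with $A_i=\emptyset$ and $g_i\equiv0$. A constant function never restricts the choice in (C3).

(E2) One may pass from $\eta$ to $\eta+1$ by adding all $x^\frown n$ ($x\in t_\eta$, $n<\omega$), with $g_i(x^\frown n)=g_i(x)$ and unchanged $A_i$. As $\eta+1$ is not in any $A_i$, only (C3) at $\beta=\eta+1$ has to be checked. If $\alpha=\eta$, all the $x^\frown n$ are as required. If $\alpha<\eta$, take infinitely many suitable $y\in t_\eta$ and use the nodes $y^\frown0$.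

The next lemma handles limit steps. It decides which branches may be continued.

**Lemma 5.** Let $p_0\ge p_1\ge\cdots$ be conditions such that $\lambda=\sup_n\eta_{p_n}$ is not attained. Let $t=\bigcup_nt_{p_n}$, $a=\bigcup_na_{p_n}$, $A_i=\bigcup_nA^{p_n}_i$, $g_i=\bigcup_ng^{p_n}_i$ (unions over those $n$ with $i\in a_{p_n}$). Call a branch $b$ of $t$ that meets all levels below $\lambda$ good if $\sup_{y\in b}g_i(y)<\infty$ for every $i\in a$.

(i) For $x\in t$, finite $u\subseteq a$ and $\epsilon>0$ there are infinitely many good $b\ni x$ with $\sup_bg_i<g_i(x)+\epsilon$ for all $i\in u$.

(ii) For every countable set $B_0$ of good branches there is a lower bound $p$ of the $p_n$ with $\eta_p=\lambda$, $a_p=a$, $\lambda\notin A^p_i$ for all $i\in a$, and $\bigcup b\in t_p$, $g^p_i(\bigcup b)=\sup_bg_i$ for all $b\in B_0$, $i\in a$.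

*Proof.* The ordinal $\lambda$ is a countable limit. By the definition of the order the functions $g_i^{p_n}$ and the sets $A_i^{p_n}$ cohere, so $g_i:t\to[0,\infty)$ is well defined. On levels below $\lambda$ the requirements (C1)–(C3) hold for $t,a,A_i,g_i$: a given $\beta<\lambda$ and a given finite $u\subseteq a$ satisfy $\beta\le\eta_{p_n}$ and $u\subseteq a_{p_n}$ for some $n$, and $p_n$ is a condition.

(i) **Step 1 (climb while watching more and more indices).** Enumerate $a$ as $\{i_k:k<\omega\}$, with repetitions if needed (if $a=\emptyset$, omit the $i_k$), and fix $\operatorname{ht}(x)<\lambda_1<\lambda_2<\cdots$ converging to $\lambda$. Put $y_0=x$. By (C3) choose $y_{k+1}\supset y_k$ of height $\lambda_{k+1}$ with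
$$g_i(y_{k+1})<g_i(y_k)+\epsilon2^{-k-2}\qquad\text{for all }i\in u\cup\{i_0,\dots,i_k\}.\tag{1}$$
Let $b$ be the branch of all nodes below some $y_k$. If $i=i_m$, then (1) holds for $i$ at all $k\ge m$, so $\sup_bg_i\le g_i(y_m)+\epsilon<\infty$. Hence $b$ is good. For $i\in u$ we get $\sup_bg_i\le g_i(x)+\epsilon\sum_k2^{-k-2}=g_i(x)+\epsilon/2$. There are infinitely many choices of $y_1$, and different choices give different branches.

(ii) **Step 2 (choose the top level).** For each $x\in t$, each finite $u\subseteq a$ and each rational $\epsilon>0$ choose infinitely (countably) many branches as in (i); let $B$ be the set of all these branches together with $B_0$. It is a countable set of good branches. Put $t_\lambda=\{\bigcup b:b\in B\}$ and $g_i(\bigcup b)=\sup_bg_i$, and keep the sets $A_i$, so that $\lambda\notin A_i$. Then (C1) is clear, (C2) is vacuous at level $\lambda$, and (C3) at $\beta=\lambda$ holds by the choice of $B$, as distinct branches have distinct unions. By construction the result extends every $p_n$. $\square$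

Conversely, a branch that is not good can never be continued in a condition below the $p_n$, because (C1) would make $g_i$ infinite at its union.

**Lemma 6.** $P$ is $\sigma$-closed and $\omega_2$-c.c. For every $p$ and every $\alpha<\omega_1$ with $\alpha\ge\eta_p$ there is $q\le p$ with $\eta_q=\alpha$.

*Proof.* **Step 1 ($\sigma$-closed).** Let $p_0\ge p_1\ge\cdots$. If $\sup_n\eta_{p_n}$ is not attained, Lemma 5(ii) with $B_0=\emptyset$ gives a lower bound. If it is attained, then $\eta_{p_n}$ and $t_{p_n}$ are constant for large $n$, and from then on so are $A^{p_n}_i$ and $g^{p_n}_i$ once $i\in a_{p_n}$. The coordinatewise union is a condition, since (C1), (C2) concern single indices and (C3) only finite sets $u$ of indices. It is a lower bound.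

**Step 2 (heights).** We use induction on $\alpha$, for all $p$ with $\eta_p\le\alpha$ at once. For $\alpha=\eta_p$ take $q=p$. If $\alpha=\alpha'+1>\eta_p$, the induction hypothesis gives $q'\le p$ of height $\alpha'$, and (E2) finishes. If $\alpha>\eta_p$ is a limit, choose $\eta_p=\alpha_0<\alpha_1<\cdots$ converging to $\alpha$ and, by the induction hypothesis, $p=p_0\ge p_1\ge\cdots$ with $\eta_{p_n}=\alpha_n$. Then Lemma 5(ii) gives a lower bound of height $\alpha$.

**Step 3 ($\omega_2$-c.c.).** We show that among $\omega_2$ distinct conditions there are two compatible ones, by making two of them look the same. For a condition $p$ let $\theta_p$ be the order type of $a_p$, and let $i^p_\zeta$ be the $\zeta$-th element of $a_p$, $\zeta<\theta_p$. The type of $p$ consists of $\eta_p$, $t_p$, $\theta_p$ and the sequence of the pairs $(A^p_i,g^p_i)$, $i=i^p_\zeta$, listed along $\zeta<\theta_p$. There are $\aleph_1$ possibilities for $\eta_p$ and for $\theta_p$; at most $2^{\aleph_0}$ for the countable set $t_p\subseteq\omega^{\le\eta_p}$, for each $A_i\subseteq\eta_p+1$ and for each $g_i:t_p\to\mathbb R$; and therefore at most $2^{\aleph_0}$ for the countable sequence. By CH there are at most $\aleph_1$ types. So $\omega_2$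 of our conditions have the same type, and by the $\Delta$-system lemma $\omega_2$ of these have index sets with a common root $\rho$. The set $\{\zeta:i^p_\zeta\in\rho\}$ is a subset of a countable ordinal, so again by CH two distinct conditions $p,q$ among these have the same such set.

Let $\pi:a_p\to a_q$ be the order isomorphism, $\pi(i^p_\zeta)=i^q_\zeta$. Then $A^q_{\pi(i)}=A^p_i$ and $g^q_{\pi(i)}=g^p_i$, and $\pi$ maps $\rho=a_p\cap a_q$ onto $\rho$. An order isomorphism of a well-ordered set onto itself is the identity, so $\pi$ fixes $\rho$ pointwise. Hence $A^p_i=A^q_i$ and $g^p_i=g^q_i$ for $i\in\rho$, and the union of $p$ and $q$, with index set $a_p\cup a_q$, is well defined. Only (C3) needs checking. For finite $u\subseteq a_p\cup a_q$ apply (C3) for $p$ to the finite set $(u\cap a_p)\cup\pi^{-1}[u\cap a_q]$; since $g^q_{\pi(i)}=g^p_i$, the nodes $y$ obtained serve all indices in $u$. The union extends both $p$ and $q$. $\square$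

So forcing with $P$ preserves $\omega_1$ and $\omega_2$ and adds no new countable sequences of elements of $V$. In particular there are no new reals, and CH holds in the extension.

Let $G\subseteq P$ be generic over $V$. Put $T=\bigcup_{p\in G}t_p$ and, for $i<\omega_2$,
$$A_i=\bigcup_{p\in G,\ i\in a_p}A^p_i,\qquad g_i=\bigcup_{p\in G,\ i\in a_p}g^p_i .$$
By (E1) the conditions $p$ with $i\in a_p$ are dense, and by Lemma 6 so are those with $\eta_p\ge\alpha$. Any two conditions in $G$ have a common extension in $G$. So $A_i$ and $g_i:T\to[0,\infty)$ are defined for all $i<\omega_2$, and for $p\in G$ with $\eta_p\ge\alpha$ the level $T_\alpha$ is the $\alpha$-th level of $t_p$. Hence $T$, ordered by inclusion, is a tree of height $\omega_1$ with countable levels. By (C2), $g_i\upharpoonright(T\upharpoonright A_i)$ is a strictly increasing map into $\mathbb Q$, and therefore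
$$T\upharpoonright A_i\text{ is a union of countably many antichains, for every }i<\omega_2.\tag{2}$$

## Raising one level by $2^{-k}$: every stationary set meets some $A_i$

By (2), density of specialness follows if every stationary $S$ in $V[G]$ meets some $A_i$ in a stationary set. One cannot fix $i$ in advance. If $T$ is to be non-special, then by (2) and the Remark $A_0$ contains no club, so the complement of $A_0$ is a stationary set that misses $A_0$. In terms of conditions: a condition which decides "$\delta\in\dot S$" may have height at least $\delta$, and may then already have decided "$\delta\notin\dot A_0$". The remedy is to choose $i$ after $S$, outside the indices used to decide $S$. There are only $\aleph_1$ of these, and here the $\omega_2$ indices are used.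

**Proposition 7.** In $V[G]$, for every stationary $S\subseteq\omega_1$ there is $i<\omega_2$ such that $S\cap A_i$ is stationary. Hence $T$ is densely special.

*Proof.* **Step 1 (choose an index that $S$ does not use).** Let $\dot S$ be a name for $S$. In $V$, for each $\alpha<\omega_1$ let $\mathcal A_\alpha$ be a maximal antichain of conditions deciding "$\alpha\in\dot S$", and let $I=\bigcup\{a_e:e\in\mathcal A_\alpha,\ \alpha<\omega_1\}$. By the $\omega_2$-c.c. each $\mathcal A_\alpha$ has size at most $\aleph_1$, and each $a_e$ is countable, so $|I|\le\aleph_1$. Fix $i\in\omega_2\setminus I$. Suppose toward a contradiction that $S\cap A_i$ is nonstationary. Then there are a name $\dot C$ and some $p\in G$ which forces "$\dot C$ is a club and $\dot C\cap\dot S\cap\dot A_i=\emptyset$"; extending $p$ inside $G$ we may assume $i\in a_p$. Let $C$ be the club named by $\dot C$.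

**Step 2 (find a level $\delta\in S$ whose membership in $C$ is forced from below $\delta$).** In $V[G]$ choose for each $\xi<\omega_1$ some $\gamma_\xi\in C$ with $\gamma_\xi>\xi$, and some $h_\xi\in G$ with $h_\xi\Vdash\gamma_\xi\in\dot C$. For club many limit ordinals $\delta>\eta_p$ we have $\gamma_\xi<\delta$ and $\eta_{h_\xi}<\delta$ for all $\xi<\delta$. As $S$ is stationary, we can fix such a $\delta\in S$. The sequence $\langle(\gamma_\xi,h_\xi):\xi<\delta\rangle$ is countable, so it is in $V$. Any condition below $p$ and all $h_\xi$, $\xi<\delta$, forces $\delta\in\dot C$: it forces $\dot C$ to be closed and to contain all the $\gamma_\xi\in(\xi,\delta)$, which are cofinal in the limit ordinal $\delta$. Finally let $e\in\mathcal A_\delta\cap G$. Since $e$ decides "$\delta\in\dot S$", $e\in G$ and $\delta\in S$, we have $e\Vdash\delta\in\dot S$. We have no bound on $\eta_e$.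

**Step 3 (one condition below all of these).** We find $r$ below $p$, $e$ and all $h_\xi$ ($\xi<\delta$), with $\eta_r\ge\delta$. Enumerate $p$, $e$ and the $h_\xi$ in $V$ as $\langle c_n:n<\omega\rangle$. Let $D$ be the set of conditions which are incompatible with some $c_n$ or are below all $c_n$. Then $D\in V$ is dense. For given $s_0$, go through the $c_n$: if $s_n$ is incompatible with $c_n$, then $s_n\in D$ and we stop; otherwise let $s_{n+1}$ be a common extension of $s_n$ and $c_n$. If this never stops, a lower bound of the $s_n$ exists by $\sigma$-closure and is below all $c_n$. So $G$ meets $D$. A condition in $G$ is compatible with every $c_n\in G$, so the one found is below all $c_n$. Extend it inside $G$ to a condition $r$ of height at least $\delta$.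

**Step 4 (put $\delta$ into $A_i$).** Note $i\in a_p\subseteq a_r$. We change $r$ in the coordinate $i$ only, from level $\delta$ on, to force $\delta\in\dot A_i$. All nodes on level $\delta$ must get strictly larger rational values, but (C3) must survive; as in the example on level $\omega$, we raise the $k$-th node by less than $2^{-k}$. Write $t=t_r$, and let $\{y_k:k<\omega\}$ enumerate the infinite level $t_\delta$ without repetition. Define $r'$ from $r$ by replacing $A^r_i$ and $g^r_i$ by
$$A'_i=(A^r_i\cap\delta)\cup\{\delta\},$$
$$g'_i(x)=\begin{cases}g^r_i(x)&\text{if }\operatorname{ht}(x)<\delta,\\ \text{a rational in }\bigl(g^r_i(y_k),\,g^r_i(y_k)+2^{-k}\bigr)&\text{if }x=y_k,\\ g'_i(x\upharpoonright\delta)&\text{if }\operatorname{ht}(x)>\delta.\end{cases}$$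

**Step 5 ($r'$ is a condition).** (C1) holds: below $\delta$ nothing changed, $g'_i(y_k)>g^r_i(y_k)\ge g^r_i(x)$ for $x\subsetneq y_k$, and above $\delta$ the function is constant along branches. (C2) holds at levels in $A^r_i\cap\delta$ because nothing changed there, and at $\delta$ because $g'_i(y_k)$ is rational and $g'_i(y_k)>g^r_i(x)=g'_i(x)$ for $x\subsetneq y_k$. No level above $\delta$ is in $A'_i$. For (C3) let $\alpha<\beta\le\eta_r$, $x\in t_\alpha$, $u$ and $\epsilon$ be given. We may assume $i\in u$, since otherwise nothing changed. There are three cases.

- If $\beta<\delta$, nothing changed.
- If $\alpha\ge\delta$, then $g'_i(y)=g'_i(x)$ for all $y\supset x$ in $t$, so we apply (C3) for $r$ with $u\setminus\{i\}$.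
- If $\alpha<\delta\le\beta$, then (C3) for $r$ gives infinitely many $y\in t_\delta$ above $x$ with $g^r_j(y)<g^r_j(x)+\epsilon/2$ for all $j\in u$. All but finitely many of them are $y=y_k$ with $2^{-k}<\epsilon/2$, so that $g'_i(y)<g^r_i(y)+\epsilon/2<g^r_i(x)+\epsilon=g'_i(x)+\epsilon$. If $\beta=\delta$, we are done. If $\beta>\delta$, extend each of these $y$ by (C3) for $r$ to some $z\in t_\beta$ with $g^r_j(z)<g^r_j(y)+\epsilon/2$ for $j\in u\setminus\{i\}$. Then $g^r_j(z)<g^r_j(x)+\epsilon$ for these $j$, and $g'_i(z)=g'_i(y)<g'_i(x)+\epsilon$. Distinct $y$ give distinct $z$.

**Step 6 (contradiction).** The conditions $p$ and $h_\xi$ ($\xi<\delta$) have height below $\delta$, and $r'$ agrees with $r$ below $\delta$, so $r'\le p$ and $r'\le h_\xi$. Also $r'\le e$, whatever the height of $e$ is: as $a_e\subseteq I$, we have $i\notin a_e$, and neither the tree nor any coordinate other than $i$ changed. By Step 2, $r'\Vdash\delta\in\dot C\cap\dot S$. And $r'\Vdash\delta\in\dot A_i$ because $\delta\in A'_i$. But $r'\le p$, and $p$ forces $\dot C\cap\dot S\cap\dot A_i=\emptyset$. This contradiction shows that $S\cap A_i$ is stationary. By (2), $T\upharpoonright(S\cap A_i)$ is a union of countably many antichains, so $T$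 is densely special. $\square$

## Competing for colors inside a budget: $T$ is not special

Suppose $\dot F:\dot T\to\omega$ is forced to have antichain fibers. The first attempt at a contradiction goes as follows. Build $p_0\ge p_1\ge\cdots$ and $x_0\subset x_1\subset\cdots$ so that at step $k$ we pass, if we can, to a condition and a node $y\supseteq x_k$ which gets color $k$, and put $x_{k+1}$ above $y$. The limit node $x=\bigcup_kx_k$ gets some color $k$. If we succeeded at step $k$, some $y\subsetneq x$ has color $k$ as well; if we failed, then $x$ itself shows that we should not have failed. Either way we have a contradiction, provided that $x$ can be put into the tree. That is the point where the attempt stops: $\bigcup_kx_k$ can be added only if the branch is good, and nothing prevents the nodes of color $k$ that we pick from driving some $g_i(x_k)$ to infinity.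

So the search for color $k$ must be restricted to nodes $y$ at which the functions stay small. But then failure at step $k$ only means that no slowly growing node can get color $k$, and for the contradiction the limit node $x$ itself must be slowly growing in the sense of every step $k$. We therefore attach to step $k$ a budget: a finite set $u_k$ of indices (finite, since (C3) controls only finitely many) and the bound $g_i(x_k)+\epsilon_k$ for $i\in u_k$. All later budgets are chosen to lie strictly inside the earlier ones.

**Proposition 8.** $T$ is not special in $V[G]$.

*Proof.* Suppose it is. Then some $p$ forces "$\dot F:\dot T\to\omega$ and all fibers of $\dot F$ are antichains". We work in $V$.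

**Step 1 (the construction).** We build conditions $p_k$, nodes $x_k$ on the top level of $t_{p_k}$, finite sets $u_k\subseteq a_{p_k}$ and reals $\epsilon_k>0$. Start with $p_0=p$, any $x_0\in t_p$ of height $\eta_p$, $u_0=\emptyset$ and $\epsilon_0=1$. We write $g_i(y)$ for the value of $g_i$ at $y$ in any of the conditions where it is defined; along a decreasing sequence it does not change. At step $k$ there are two cases.

*Case 1:* there are $q\le p_k$ and $y\in t_q$ with $y\supseteq x_k$,
$$g^q_i(y)<g^q_i(x_k)+\epsilon_k\quad\text{for all }i\in u_k,\qquad\text{and}\qquad q\Vdash\dot F(y)=k.\tag{3}$$
Fix such $q$ and $y$.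

*Case 2:* otherwise. Let $q=p_k$ and $y=x_k$.

By Lemma 6 choose $p_{k+1}\le q$ with $\eta_{p_{k+1}}>\eta_q$. In both cases $g_i(y)<g_i(x_k)+\epsilon_k$ for the finitely many $i\in u_k$. Let $\epsilon>0$ be smaller than all the differences $g_i(x_k)+\epsilon_k-g_i(y)$, $i\in u_k$. Since $\operatorname{ht}(y)\le\eta_q<\eta_{p_{k+1}}$, (C3) for $p_{k+1}$, applied to $y$, $u_k$ and $\epsilon$, gives $x_{k+1}\supsetneq y$ on the top level of $t_{p_{k+1}}$ with $g_i(x_{k+1})<g_i(x_k)+\epsilon_k$ for all $i\in u_k$. Choose $\epsilon_{k+1}>0$ so small that
$$g_i(x_{k+1})+\epsilon_{k+1}<g_i(x_k)+\epsilon_k\qquad\text{for all }i\in u_k.\tag{4}$$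
Finally choose a finite $u_{k+1}$ with $u_k\subseteq u_{k+1}\subseteq a_{p_{k+1}}$, with bookkeeping so that $\bigcup_ku_k=a$, where $a=\bigcup_ka_{p_k}$; this is possible because each $a_{p_k}$ is countable.

**Step 2 (the limit node stays within every budget).** Let $i\in u_k$. Then $i\in u_l$ for all $l\ge k$, so by (4) the numbers $g_i(x_l)+\epsilon_l$, $l\ge k$, are strictly decreasing. For $l\ge k+1$ this gives $g_i(x_l)<g_i(x_l)+\epsilon_l\le g_i(x_{k+1})+\epsilon_{k+1}$, and for $l\le k$ we have $g_i(x_l)\le g_i(x_{k+1})$ by (C1). Hence
$$\sup_lg_i(x_l)\le g_i(x_{k+1})+\epsilon_{k+1}<g_i(x_k)+\epsilon_k\qquad(i\in u_k).\tag{5}$$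

**Step 3 (put the limit node into the tree).** The heights $\eta_{p_k}$ are strictly increasing, so their supremum $\lambda$ is not attained, and the $x_k$, being on the top levels, generate a branch that meets all levels below $\lambda$. This branch is good: every $i\in a$ is in some $u_k$, and then (5) bounds $g_i$ along it. By Lemma 5(ii), with this branch as the only element of $B_0$, there is a lower bound $p_\omega$ of the $p_k$ with $x=\bigcup_kx_k\in t_{p_\omega}$ and $g^{p_\omega}_i(x)=\sup_lg_i(x_l)$ for $i\in a$. Choose $r\le p_\omega$ and $k<\omega$ with $r\Vdash\dot F(x)=k$.

**Step 4 (contradiction at step $k$).** Suppose Case 1 held at step $k$, with $q$ and $y$. Then $r\le p_{k+1}\le q$ and $y\subsetneq x_{k+1}\subseteq x$. So $r$ forces $\dot F(y)=k=\dot F(x)$ for two distinct comparable nodes. But $r\le p$ forces the fibers of $\dot F$ to be antichains, a contradiction.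

Suppose Case 2 held at step $k$. Then $r\le p_k$, $x\in t_r$, $x\supseteq x_k$, and by (5) $g^r_i(x)=\sup_lg_i(x_l)<g^r_i(x_k)+\epsilon_k$ for all $i\in u_k$; moreover $r\Vdash\dot F(x)=k$. So the pair $(r,x)$ satisfies (3), and Case 1 held at step $k$, a contradiction. $\square$

As a check that this does not prove too much: $T\upharpoonright A_i$ is a union of countably many antichains by (2), so the argument must break down for functions $\dot F$ defined only on $\dot T\upharpoonright\dot A_i$. It does so in Step 3. Lemma 5(ii) provides a limit node on a level $\lambda\notin A^{p_\omega}_i$ for all $i\in a$, so for $i\in a$ the node $x$ is forced to be outside the domain of such an $\dot F$.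

## The consistency of a Hanazawa tree

*Proof of Theorem A.* Assume CH and force with $P$, which is $\sigma$-closed and $\omega_2$-c.c. by Lemma 6; as noted after that lemma, CH holds in $V[G]$. The tree $T$ has height $\omega_1$ and countable levels. By Proposition 7 it is densely special, so by Lemma 4 it is an SS Aronszajn tree. By Proposition 8 it is not special. So $T$ is a Hanazawa tree; and by Lemma 4 any densely special, non-special tree is one. $\square$

Since the consistency of ZFC implies that of ZFC + CH, it follows that if ZFC is consistent, then so is ZFC + CH + "there is a Hanazawa tree", and that ZFC does not prove that every SS Aronszajn tree is special. By Theorem B, applied in $V[G]$, the extension also contains $\aleph_2$ stationary subsets of $\omega_1$ with pairwise nonstationary intersections.
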